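\title{Weighted Earliness--Tardiness Scheduling with an Assignable Common Due Date Is Strongly $\mathcal{NP}$-Hard}

\begin{abstract}
We consider the single-machine problem in which a common due date is chosen together with the schedule so as to minimize the total weighted earliness and tardiness, each job having its own earliness weight $\beta_j$ and tardiness weight $\gamma_j$. We prove that this problem is $\mathcal{NP}$-hard in the strong sense. It remains so when $\gamma_j\le\beta_j\le(1+\frac1q)\gamma_j$ for any fixed $q$, and when the due date is given and unrestrictive. The proof writes the cost of a schedule as a squared $L^2$-distance between two load profiles and two prescribed targets, and uses the profiles to test the rows and the columns of a grid of jobs that encodes 3-Partition. In the other direction, the problem is solvable in pseudo-polynomial time when the number of distinct ratios $\gamma_j/p_j$, or of distinct ratios $\beta_j/p_j$, is bounded.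
\end{abstract}

\section{Introduction}

Jobs $J_1,\dots,J_n$ are to be processed without preemption on one machine, which handles at most one job at a time and is available from time $0$. Job $J_j$ has a positive integer processing time $p_j$ and nonnegative integer weights $\beta_j$ (earliness) and $\gamma_j$ (tardiness); put $P=\sum_{j=1}^np_j$. We choose a schedule and, together with it, a common due date $D\ge0$. If $J_j$ completes at time $C_j$, its earliness is $E_j=\max\{0,D-C_j\}$ and its tardiness is $T_j=\max\{0,C_j-D\}$. The problem, denoted $1|\mathrm{CON}|\sum(\beta_jE_j+\gamma_jT_j)$, is to minimize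
\[
\sum_{j=1}^n(\beta_jE_j+\gamma_jT_j).
\]
Its decision version asks, for a given integer threshold, whether the minimum is at most the threshold.

Every job would like to finish exactly at $D$, and at most one can. If all $\beta_j$ vanish, $D=P$ gives cost $0$; if all $\gamma_j$ vanish, $D=0$ does. In general some jobs go before $D$ and the others after it. Once this split is made, sorting finishes the work: the early jobs are ordered by $\beta_j/p_j$ and the tardy jobs by $\gamma_j/p_j$ (Lemma~\ref{lem:partition}). All the difficulty lies in the split.

Hall and Posner showed that the symmetric case, $\beta_j=\gamma_j$ for all $j$, is $\mathcal{NP}$-hard and solvable by dynamic programming in $O(nP)$ time. Panwalkar et al.\ gave an $O(n\log n)$ algorithm for the objective $\sum_j(\alpha D+\beta E_j+\gamma T_j)$, in which the weights do not depend on the job. Call the weights \emph{agreeable} if, for all $i,j$, $\beta_i/p_i\ge\beta_j/p_j$ holds if and only if $\gamma_i/p_i\ge\gamma_j/p_j$ holds. For agreeable weights Lee et al.\ gave an $O(nP)$ dynamic program, even for the objective $\sum_j(\beta_jE_j+\gamma_jT_j+\theta_jU_j)$, where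 $\theta_j\ge0$ is a fixed penalty and $U_j$ is $1$ if $C_j>D$ and $0$ otherwise. For arbitrary weights it is posed as an open question in \cite{source} whether the problem is pseudo-polynomially solvable or strongly $\mathcal{NP}$-hard.

We recall the terms. An algorithm is \emph{pseudo-polynomial} if its running time is polynomial in the length of the input when all numbers are written in unary, that is, in $n$ and the magnitudes of the data. A problem is \emph{strongly $\mathcal{NP}$-hard} if it remains $\mathcal{NP}$-hard when all numbers are written in unary, and \emph{strongly $\mathcal{NP}$-complete} if it also belongs to $\mathcal{NP}$. A strongly $\mathcal{NP}$-hard problem has no pseudo-polynomial algorithm unless $\mathcal P=\mathcal{NP}$. A \emph{fully polynomial-time approximation scheme} (FPTAS) for a minimization problem returns, for each instance and each $\nu>0$, a solution of value at most $1+\nu$ times the optimum, in time polynomial in $1/\nu$ and the binary length of the input.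

A problem that consists in splitting a set into two parts, and whose symmetric and agreeable cases yield to a recursion with one numerical state, invites the guess that some larger recursion handles the general case, at least when $\beta_j$ and $\gamma_j$ are nearly equal. The guess is wrong unless $\mathcal P=\mathcal{NP}$.

\begin{theorem}\label{thm:main}
The decision version of $1|\mathrm{CON}|\sum(\beta_jE_j+\gamma_jT_j)$ is strongly $\mathcal{NP}$-complete.
\end{theorem}

\begin{theorem}\label{thm:strong}
The problem remains strongly $\mathcal{NP}$-hard under each of the following conditions.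
\begin{itemize}
\item[(a)] For a fixed integer $q\ge1$, the instances satisfy $\gamma_j\le\beta_j\le(1+\frac1q)\gamma_j$ for all $j$. The value $q$ may even be polynomial in the unary size of the 3-Partition instance from which we reduce.
\item[(b)] The due date is not a variable but a given number $D\ge P$ (an unrestrictive due date).
\end{itemize}
Consequently these problems have no FPTAS unless $\mathcal P=\mathcal{NP}$.
\end{theorem}

Part (a) stands in contrast to the $O(nP)$ algorithm for $\beta_j=\gamma_j$. What matters is not how far $\beta_j$ is from $\gamma_j$, but whether the two ratios order the jobs in unrelated ways. One of the two orders loses its power when it has few levels.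

\begin{theorem}\label{thm:dp}
Fix $\kappa$. If the ratio $\gamma_j/p_j$ takes only $\kappa$ distinct values, or if the ratio $\beta_j/p_j$ takes only $\kappa$ distinct values, then the problem is solvable in
\[
O\Big(n\prod_{g=1}^{\kappa}(P_g+1)\Big)\le O\big(n(1+P/\kappa)^\kappa\big)
\]
time, where $P_g$ is the total processing time of the jobs whose ratio takes the $g$th value.
\end{theorem}

Section~\ref{sec:profiles} expresses the cost of a split through two step functions, the load profiles, and Section~\ref{sec:dp} derives Theorem~\ref{thm:dp}. Section~\ref{sec:square} shows, first in general and then on four jobs, how the cost becomes a squared distance from the profiles to chosen targets. Sections~\ref{sec:reduction} and~\ref{sec:correct} build and analyze the reduction from 3-Partition, and Section~\ref{sec:final} proves Theorems~\ref{thm:main} and~\ref{thm:strong}.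

\section{Partitions and load profiles}\label{sec:profiles}

We identify a job with its index and call $r_j=\beta_j/p_j$ its \emph{early ratio} and $s_j=\gamma_j/p_j$ its \emph{tardy ratio}. For a partition of the jobs into a set $\mathcal E$ of \emph{early} and a set $\mathcal T$ of \emph{tardy} jobs, let
\begin{equation}\label{eq:cost}
\mathrm{cost}(\mathcal E,\mathcal T)=\sum_{\{i,j\}\subseteq\mathcal E}\min(\beta_ip_j,\beta_jp_i)+\sum_{\{i,j\}\subseteq\mathcal T}\min(\gamma_ip_j,\gamma_jp_i)+\sum_{j\in\mathcal T}\gamma_jp_j ,
\end{equation}
the first two sums running over pairs of distinct jobs. This is a nonnegative integer. Two jobs on the same side of $D$ pay because one of them separates the other from $D$; a tardy job also pays for its own processing time, which an early job does not.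

\begin{lemma}\label{lem:partition}
\begin{itemize}
\item[(a)] From any schedule and any $D\ge0$ one can compute in polynomial time a partition whose cost is at most their objective value.
\item[(b)] For every partition $(\mathcal E,\mathcal T)$ there is a schedule with due date $\sum_{j\in\mathcal E}p_j$ whose objective value is $\mathrm{cost}(\mathcal E,\mathcal T)$.
\end{itemize}
Hence the optimal value is the minimum of \eqref{eq:cost} over all partitions.
\end{lemma}

\begin{proof}
(a) Fix the schedule. As a function of $D\ge0$ the objective is continuous, linear between consecutive points of $\{0,C_1,\dots,C_n\}$, and nondecreasing for $D\ge\max_jC_j$ because $\beta_j\ge0$. So we may replace $D$ by the best point of $\{0,C_1,\dots,C_n\}$ without raising the objective. Let $\mathcal E=\{j:C_j\le D\}$ and let $\mathcal T$ be the rest. As $D$ is $0$ or a completion time, no job is in process across $D$, and every job of $\mathcal T$ starts at or after $D$. Therefore $E_i$ is at least the total processing time of the jobs of $\mathcal E$ that follow $i$, and $T_j$ is at least $p_j$ plus the total processing time of the jobs of $\mathcal T$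 that precede $j$. Multiply by the nonnegative weights and sum: a pair in $\mathcal E$ with $i$ before $j$ contributes $\beta_ip_j$, a pair in $\mathcal T$ with $i$ before $j$ contributes $\gamma_jp_i$, and each $j\in\mathcal T$ contributes $\gamma_jp_j$. The total is at least \eqref{eq:cost}.

(b) Put $D=\sum_{j\in\mathcal E}p_j$. Process $\mathcal E$ in $[0,D]$ in nondecreasing order of $r_j$ and then $\mathcal T$ in nonincreasing order of $s_j$, without idle time. The bounds on $E_i$ and $T_j$ in (a) are now equalities. If $i$ precedes $j$ in $\mathcal E$, then $r_i\le r_j$, that is, $\beta_ip_j\le\beta_jp_i$; if $i$ precedes $j$ in $\mathcal T$, then $s_i\ge s_j$, that is, $\gamma_jp_i\le\gamma_ip_j$. Every pair contributes its minimum.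
\end{proof}

The minima in \eqref{eq:cost} hide a quadratic form. To expose it, cut the jobs at each level $t\ge0$ of the ratio and record the load above the cut. The \emph{early profile} and the \emph{tardy profile} of a partition are the nonincreasing step functions
\[
X(t)=\sum_{j\in\mathcal E,\ r_j>t}p_j,\qquad Y(t)=\sum_{j\in\mathcal T,\ s_j>t}p_j\qquad(t\ge0).
\]
Integrals without limits are taken over $[0,\infty)$.

\begin{lemma}\label{lem:profile}
For every partition,
\[
\mathrm{cost}(\mathcal E,\mathcal T)=\frac12\int X^2+\frac12\int Y^2-\frac12\sum_{j\in\mathcal E}p_j^2r_j+\frac12\sum_{j\in\mathcal T}p_j^2s_j .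
\]
\end{lemma}

\begin{proof}
The set of $t\ge0$ with $t<r_i$ and $t<r_j$ has length $\min(r_i,r_j)$. Expanding the square gives $\int X^2=\sum_{i\in\mathcal E}\sum_{j\in\mathcal E}p_ip_j\min(r_i,r_j)$. Each pair of distinct jobs occurs twice with the term $p_ip_j\min(r_i,r_j)=\min(\beta_ip_j,\beta_jp_i)$, and the diagonal is $\sum_{j\in\mathcal E}p_j^2r_j$. So the first sum in \eqref{eq:cost} is $\frac12\int X^2-\frac12\sum_{j\in\mathcal E}p_j^2r_j$. The same computation with $Y$ gives the second sum, and the third, $\sum_{j\in\mathcal T}p_j^2s_j$, turns the sign of the diagonal term.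
\end{proof}

Up to terms attached to single jobs, the cost depends on the partition only through $X$ and $Y$. Both the algorithm and the hardness proof start from this fact.

\section{Few distinct ratios}\label{sec:dp}

The agreeable case shows what a recursion has to remember. Number the jobs so that $r_1\ge\dots\ge r_n$; by agreeability also $s_1\ge\dots\ge s_n$. A pair $i<j$ costs $\beta_jp_i$ if both jobs are early and $\gamma_jp_i$ if both are tardy. Decide the jobs in this order. Making $j$ early adds $\beta_j$ times the early load of jobs $1,\dots,j-1$; making it tardy adds $\gamma_j$ times the sum of $p_j$ and their tardy load. The two loads add up to $p_1+\dots+p_{j-1}$, so one integer in $[0,P]$ describes the state, and the recursion takes $O(nP)$ time. Without agreeability, the order of $r_j$ serves the early side only. The tardy side must be charged at the end, through its profile $Y$, and $Y$ is determined by $\kappa$ numbers if $s_j$ takes $\kappa$ values.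

\begin{proof}[Proof of Theorem~\ref{thm:dp}]
Let $\sigma_1>\dots>\sigma_\kappa$ be the values of $s_j$, and let $g(j)$ be the index with $s_j=\sigma_{g(j)}$, the \emph{class} of $j$. If $y_g$ is the total processing time of the tardy jobs of class $g$, then $\int Y^2=\sum_g\sum_{g'}y_gy_{g'}\min(\sigma_g,\sigma_{g'})$, and so $\frac12\int Y^2=\Phi(y)$ with
\[
\Phi(y)=\sum_{g=1}^\kappa\sigma_g\Big(\frac12y_g^2+y_g\sum_{g'<g}y_{g'}\Big).
\]
By the proof of Lemma~\ref{lem:profile}, the last two sums in \eqref{eq:cost} add up to $\Phi(y)+\frac12\sum_{j\in\mathcal T}p_j\gamma_j$.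

Number the jobs so that $r_1\ge\dots\ge r_n$ and put $P^{(j)}=p_1+\dots+p_j$. For an integer vector $y$ with $0\le y_g\le P_g$, let $f_j(y)$ be the minimum, over the partitions of jobs $1,\dots,j$ with tardy class loads $y$, of the cost of the early pairs plus $\frac12p_i\gamma_i$ for each tardy job $i$; let $f_j(y)=\infty$ if there is no such partition. Then $f_0(0)=0$ and $f_0(y)=\infty$ for $y\ne0$. If job $j$ is early, its pair with an early job $i<j$ costs $\beta_jp_i$, and these jobs $i$ have total load $P^{(j-1)}-\sum_gy_g$. If job $j$ is tardy, it adds $p_j$ to $y_{g(j)}$. With $\mathbf e_g$ the $g$th unit vector,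
\[
f_j(y)=\min\Big\{f_{j-1}(y)+\beta_j\Big(P^{(j-1)}-\sum_gy_g\Big),\ f_{j-1}\big(y-p_j\mathbf e_{g(j)}\big)+\frac12p_j\gamma_j\Big\},
\]
where the second term is $\infty$ if $y_{g(j)}<p_j$. By Lemma~\ref{lem:partition} the optimum is $\min_y\{f_n(y)+\Phi(y)\}$. There are $\prod_g(P_g+1)$ vectors $y$, and for fixed $\kappa$ each value $f_j(y)$ or $\Phi(y)$ takes a constant number of arithmetic operations. The $O(n\log n)$ time for sorting is absorbed, since $\prod_g(P_g+1)\ge1+P>n$. The inequality of arithmetic and geometric means gives $\prod_g(P_g+1)\le(1+P/\kappa)^\kappa$.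

Now let $\sigma_1>\dots>\sigma_\kappa$ be the values of $r_j$ instead, and define classes by them. The first sum in \eqref{eq:cost} equals $\Phi(x)-\frac12\sum_{j\in\mathcal E}p_j\beta_j$, where $x$ is the vector of early class loads. Number the jobs so that $s_1\ge\dots\ge s_n$ and take $x$ as the state. A tardy job $j$ leaves $x$ unchanged and adds $\gamma_j(P^{(j-1)}-\sum_gx_g+p_j)$; an early job $j$ adds $p_j$ to $x_{g(j)}$ and $-\frac12p_j\beta_j$ to the value; the terminal cost is $\Phi(x)$. The count of operations is the same.
\end{proof}

A strong hardness proof must therefore use unboundedly many levels of both ratios.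

\section{Completing the square}\label{sec:square}

Lemma~\ref{lem:profile} measures the distance of the profiles from $0$. We want to measure their distance from targets $\xi$ and $\eta$ of our choice. The cross terms are sums over single jobs, so this changes only the terms attached to single jobs. The parameter $\lambda$ below is $0$ in the example that follows; in the reduction it is the length of two additional jobs.

\begin{lemma}\label{lem:square}
Let $\mathcal J$ be a set of jobs, let $\lambda\ge0$, and let $\xi,\eta$ be step functions on $[0,\infty)$ with bounded support. Put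
\begin{align*}
\ell_j&=\lambda(r_j-s_j)+\int_0^{r_j}\xi-\int_0^{s_j}\eta-\frac12p_j(r_j+s_j),\\
c_0&=-\frac12\int\xi^2-\frac12\int\eta^2+\sum_{j\in\mathcal J}p_j\Big(\lambda s_j+\int_0^{s_j}\eta+\frac12p_js_j\Big).
\end{align*}
Then for every partition $(\mathcal E,\mathcal T)$ of $\mathcal J$, with profiles $X$ and $Y$,
\[
\mathrm{cost}(\mathcal E,\mathcal T)+\lambda\sum_{j\in\mathcal E}\beta_j+\lambda\sum_{j\in\mathcal T}\gamma_j
=c_0+\frac12\int(X-\xi)^2+\frac12\int(Y-\eta)^2+\sum_{j\in\mathcal E}p_j\ell_j .
\]
\end{lemma}

\begin{proof}
We have $\frac12X^2=\frac12(X-\xi)^2+\xi X-\frac12\xi^2$ and $\int\xi X=\sum_{j\in\mathcal E}p_j\int_0^{r_j}\xi$, and the same identities for $Y$, $\eta$, $s_j$ and $\mathcal T$. By Lemma~\ref{lem:profile} the left side equals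
\[
\frac12\int(X-\xi)^2+\frac12\int(Y-\eta)^2-\frac12\int\xi^2-\frac12\int\eta^2+\sum_{j\in\mathcal E}p_ju_j+\sum_{j\in\mathcal T}p_jw_j,
\]
where $u_j=\lambda r_j+\int_0^{r_j}\xi-\frac12p_jr_j$ and $w_j=\lambda s_j+\int_0^{s_j}\eta+\frac12p_js_j$. Write the sum over $\mathcal T$ as the sum over $\mathcal J$ minus the sum over $\mathcal E$, and note that $u_j-w_j=\ell_j$.
\end{proof}

The numbers $c_0$ and $\ell_j$ do not depend on the partition. If every $\ell_j$ vanishes, minimizing the cost means bringing both profiles as close as possible to their targets.

\begin{example}\label{ex:four}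
Arrange four jobs $(i,k)$, $i,k\in\{1,2\}$, in a grid with rows $i$ and columns $k$. Let the early ratio depend on the row only, the tardy ratio on the column only, and let the processing time be $3i-k$:
\[
\begin{array}{c|cccc}
(i,k)&(1,1)&(1,2)&(2,1)&(2,2)\\ \hline
p&2&1&5&4\\
r&7&7&19&19\\
s&5&9&5&9\\
\beta&14&7&95&76\\
\gamma&10&9&25&36
\end{array}
\]
The weights are not agreeable: $(1,2)$ has a smaller early ratio and a larger tardy ratio than $(2,1)$. Take $\lambda=0$; let $\xi$ be $6$ on $[0,7)$ and $4$ on $[7,19)$, let $\eta$ be $6$ on $[0,5)$ and $1$ on $[5,9)$, and let both vanish afterwards. Then $\int_0^7\xi=42$, $\int_0^{19}\xi=90$, $\int_0^5\eta=30$, $\int_0^9\eta=34$, and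
\begin{align*}
\ell_{11}&=42-30-\tfrac12\cdot2\cdot12=0,&\ell_{12}&=42-34-\tfrac12\cdot1\cdot16=0,\\
\ell_{21}&=90-30-\tfrac12\cdot5\cdot24=0,&\ell_{22}&=90-34-\tfrac12\cdot4\cdot28=0.
\end{align*}
Let $x_i$ be the early load of row $i$ and $y_k$ the tardy load of column $k$. Then $X$ is $x_1+x_2$ on $[0,7)$ and $x_2$ on $[7,19)$, and $Y$ is $y_1+y_2$ on $[0,5)$ and $y_2$ on $[5,9)$. Lemma~\ref{lem:square} says that each of the sixteen partitions costs
\[
c_0+\tfrac72(x_1+x_2-6)^2+6(x_2-4)^2+\tfrac52(y_1+y_2-6)^2+2(y_2-1)^2 .
\]
The four squares vanish exactly for $\mathcal E=\{(1,1),(2,2)\}$, where \eqref{eq:cost} gives $56+25+(9+125)=215=c_0$. The other diagonal, $\mathcal E=\{(1,2),(2,1)\}$, has $x=(1,5)$ and $y=(2,4)$; the formula gives $215+6+18=239$, and \eqref{eq:cost} gives $35+40+(20+144)=239$.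
\end{example}

The early side reads the row sums of the chosen set and the tardy side reads its column sums. With agreeable weights both profiles cut the job set along a single chain of subsets; here they cut it along two transversal chains, and a set with prescribed row and column sums can encode a packing problem.

\section{The reduction from 3-Partition}\label{sec:reduction}

An instance of \emph{3-Partition} consists of positive integers $a_1,\dots,a_{3m}$ (the values of the \emph{items} $1,\dots,3m$) and $B$ with $\sum_ia_i=mB$ and $B/4<a_i<B/2$. The question is whether the items can be distributed into $m$ bins so that the values in each bin sum to $B$. The bounds on $a_i$ force each such bin to hold exactly three items. The problem is strongly $\mathcal{NP}$-complete \cite{GJ}; this is the only external fact that we use. Instances with $m=1$ are trivial, so we assume $m\ge2$.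

\subsection{How the linear terms dictate the construction}

Take a \emph{small job} $(i,k)$ for each item $i$ and each bin $k$, and read ``$(i,k)$ is early'' as ``item $i$ goes into bin $k$''. A solution of 3-Partition selects one early job in each row; let $W$ be its early load and, as each row has $m$ jobs, $(m-1)W$ its tardy load. As in Example~\ref{ex:four}, $r_{ik}$ should depend on the row and $s_k$ on the column. Two difficulties arise.

First, there are $3m^2$ equations $\ell_{ik}=0$ and only $4m$ row and column levels. In Example~\ref{ex:four} the equations could be solved exactly; in general each $r_{ik}$ needs its own correction, and the correction must be small against the gaps between levels, or the rows dissolve. For $\lambda=0$ the slope of $\ell_{ik}$ as a function of $r_{ik}$ is $\xi-\frac12p_{ik}$, which may be small or negative. We therefore add two \emph{large jobs} of length $\lambda$ with weights so heavy that one sits just before $D$ and the other just after. They push every small job away from $D$ by $\lambda$, which produces the two extra sums in Lemma~\ref{lem:square} and makes the slope close to $\lambda$.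

Second, the term $\lambda(r_{ik}-s_k)$ is now very large and must be canceled. Place all ratios slightly above a common height $S$. Below $S$ the targets are $W$ and $(m-1)W$, so with $h=(m-2)W$ the leading part of $\ell_{ik}$ is
\[
\lambda(r_{ik}-s_k)+SW-S(m-1)W-Sp_{ik}=\lambda(r_{ik}-s_k)-S(p_{ik}+h).
\]
It vanishes if $r_{ik}-s_k=A(p_{ik}+h)$ with $A=S/\lambda$. The left side is to be a row quantity minus a column quantity, so $p_{ik}$ must be one as well. This leads to $p_{ik}=Ma_i-k$, column levels $S+Ak$ and row levels $S+A(Ma_i+h)$; the scale $M$ makes the shift $-k$ too small to disturb the sums of the $a_i$. Items of equal value receive the same row level, so the early profile can count early jobs only by value. This turns out to suffice.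

\subsection{The instance}

Let $q\ge1$ be an integer ($q=1$ suffices for Theorem~\ref{thm:main}). Put
\begin{gather*}
M=32Bm^4,\qquad W=mMB-\tfrac32m(m+1),\qquad V=mW,\qquad h=(m-2)W,\\
\lambda=24mqV^4,\qquad A=2\lambda V,\qquad S=\lambda A,\qquad\varepsilon=16qV^3,\\
H=6q\lambda^2A,\qquad G=6(q+1)\lambda^2A .
\end{gather*}
These are integers, because $m(m+1)$ is even. For $1\le i\le3m$ and $1\le k\le m$ let
\[
p_{ik}=Ma_i-k,\qquad s_k=S+Ak,\qquad\rho_i=S+A(Ma_i+h).
\]
The small job $(i,k)$ has processing time $p_{ik}$ and weights $\gamma_{ik}=p_{ik}s_k$ and $\beta_{ik}=p_{ik}r_{ik}$, where $r_{ik}=\rho_i+\delta_{ik}$ and the integer correction $\delta_{ik}$ is fixed in Lemma~\ref{lem:correction}. The large jobs $J_{\mathrm e}$ and $J_{\mathrm t}$ both have processing time $\lambda$; job $J_{\mathrm e}$ has $\beta=\gamma=G$, and $J_{\mathrm t}$ has $\beta=G$, $\gamma=H$.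

Column $k$ has total load $\sum_ip_{ik}=m(MB-3k)$, and $\sum_k(MB-3k)=W$, so the small jobs have total load $V$. From $3(m+1)\le MB$ and $m\ge2$ we get $W\ge\frac12mMB\ge MB$; in particular $h\ge0$. With $a_i<B$ this gives
\begin{equation}\label{eq:sizes1}
m<M\le W\le V,\qquad 0<p_{ik}<Ma_i<W,\qquad Ma_i+h<(m-1)W<V,
\end{equation}
and the definitions give
\begin{equation}\label{eq:sizes2}
4V\le\lambda,\qquad q(V+1)\le\lambda,\qquad 3m\varepsilon V^2=A,\qquad\varepsilon<A,\qquad AMBm^4=\frac{AM^2}{32}.
\end{equation}

A bin $k$ with three items of sum $B$ has early load $MB-3k$ in column $k$ and leaves the tardy load $y_k^*=(m-1)(MB-3k)$. The early load of row $i$ is $Ma_i-k$ for a bin $k$ that is not known in advance, so we aim at the average $x_i^*=Ma_i-\frac{m+1}2$. The targets are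
\[
\xi(t)=\sum_{i:\ \rho_i>t}x_i^*,\qquad\eta(t)=\sum_{k:\ s_k>t}y_k^* .
\]
All summands are positive, $\sum_ix_i^*=W$ and $\sum_ky_k^*=(m-1)W$. Hence
\begin{equation}\label{eq:targets}
0\le\xi\le W,\quad0\le\eta\le(m-1)W,\quad\text{and}\quad\xi=W,\ \eta=(m-1)W\ \text{ on }[0,S].
\end{equation}

\subsection{The corrections}

The target $\xi$ is defined by the uncorrected levels $\rho_i$, so each $\ell_{ik}$ depends on its own correction only. For real $r\ge0$ let
\[
\ell_{ik}(r)=\lambda(r-s_k)+\int_0^r\xi-\int_0^{s_k}\eta-\frac12p_{ik}(r+s_k).
\]

\begin{lemma}\label{lem:correction}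
Let $\delta_{ik}$ be the largest integer $\delta\in[-\varepsilon,\varepsilon]$ with $\ell_{ik}(\rho_i+\delta)\le0$. It exists, and $r_{ik}=\rho_i+\delta_{ik}$ and $\ell_{ik}=\ell_{ik}(r_{ik})$ satisfy
\begin{gather}
|r_{ik}-\rho_i|\le\varepsilon,\qquad-2\lambda<\ell_{ik}\le0,\label{eq:corr}\\
S<s_k<r_{ik}\le S+A(V+1)\le2\lambda A<H/\lambda<G/\lambda.\label{eq:ratios}
\end{gather}
\end{lemma}

\begin{proof}
Split the integrals in $\ell_{ik}(\rho_i)$ at $S$. By \eqref{eq:targets} the parts below $S$ contribute $SW-S(m-1)W=-Sh$. Also $\lambda(\rho_i-s_k)=\lambda A(p_{ik}+h)=S(p_{ik}+h)$ and $\frac12p_{ik}(\rho_i+s_k)=Sp_{ik}+\frac12Ap_{ik}(Ma_i+h+k)$. The multiples of $S$ cancel, and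
\[
\ell_{ik}(\rho_i)=\int_S^{\rho_i}\xi-\int_S^{s_k}\eta-\frac12Ap_{ik}(Ma_i+h+k).
\]
By \eqref{eq:sizes1} and \eqref{eq:targets} the three quantities on the right, without their signs, are nonnegative and at most $AVW$, $Am(m-1)W$ and $\frac12AW(V+m)$. Each bound is at most $AV^2$, so $|\ell_{ik}(\rho_i)|\le2AV^2$.

The function $\ell_{ik}(r)$ is continuous and piecewise linear with slope $\lambda+\xi(r)-\frac12p_{ik}$, which lies in $[\lambda-V,\lambda+V]\subseteq[\frac12\lambda,2\lambda]$. To change its value by $2AV^2$ it suffices to move $r$ by $4AV^2/\lambda=8V^3$, and $8V^3<\varepsilon<\rho_i$. So $\ell_{ik}$ has a unique root $\rho_i+\delta^*$, with $|\delta^*|\le8V^3$, and $\ell_{ik}(\rho_i+\delta)\le0$ if and only if $\delta\le\delta^*$. The integer $\lfloor\delta^*\rfloor$ has absolute value at most $8V^3+1\le\varepsilon$, so it is $\delta_{ik}$. It lies less than $1$ below $\delta^*$ and the slope is at most $2\lambda$, which proves \eqref{eq:corr}.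

For \eqref{eq:ratios}, we have $r_{ik}-s_k=A(p_{ik}+h)+\delta_{ik}\ge A-\varepsilon>0$ and $r_{ik}\le S+AV+\varepsilon\le S+A(V+1)$. Finally $S=\lambda A$, $V+1\le\lambda$ and $H/\lambda=6q\lambda A$.
\end{proof}

All data of the instance are therefore positive integers.

\subsection{The threshold}

Let $c_0$ be the constant of Lemma~\ref{lem:square} for the set of small jobs, the number $\lambda$ and the targets $\xi,\eta$. Put
\[
\Delta=A+\tfrac13AMBm^4,\qquad K=H\lambda+c_0+\Delta .
\]
The allowance $\Delta$ covers two errors that even a correct partition commits: its early profile steps down at the $r_{ik}$ and not at the $\rho_i$, which costs at most $A$ by the choice of $\lambda$, and its row loads differ from the averages $x_i^*$, which costs at most $\frac13AMBm^4$. A wrong partition can gain at most $2\lambda V=A$ from the rounded $\ell_{ik}$; this explains the choice of $A$. A violated constraint will cost at least $AM^2/32$, and $M$ is chosen so that this is decisive: since $2<\frac23MBm^4$,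
\begin{equation}\label{eq:gap}
\Delta+A=2A+\tfrac13AMBm^4<AMBm^4=\frac{AM^2}{32}.
\end{equation}

\begin{proposition}\label{prop:claim}
The optimal value of the scheduling instance is at most $K$ if and only if the 3-Partition instance is a yes-instance.
\end{proposition}

\section{Proof of Proposition~\ref{prop:claim}}\label{sec:correct}

By Lemma~\ref{lem:partition} we work with partitions of the $3m^2+2$ jobs.

\subsection{The large jobs}

\begin{lemma}\label{lem:large}
\begin{itemize}
\item[(a)] $0<K<G\lambda$.
\item[(b)] In every partition of cost at most $K$, job $J_{\mathrm e}$ is early and job $J_{\mathrm t}$ is tardy.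
\item[(c)] Let $(\mathcal E,\mathcal T)$ be a partition of the small jobs, with profiles $X,Y$. Then
\begin{equation}\label{eq:master}
\mathrm{cost}(\mathcal E\cup\{J_{\mathrm e}\},\mathcal T\cup\{J_{\mathrm t}\})=H\lambda+c_0+\frac12\int(X-\xi)^2+\frac12\int(Y-\eta)^2+\sum_{j\in\mathcal E}p_j\ell_j .
\end{equation}
\end{itemize}
\end{lemma}

\begin{proof}
(a) In the sum defining $c_0$, each bracket is at most $s_j(\lambda+(m-1)W+\frac12p_j)\le2\lambda A(\lambda+2V)\le4\lambda^2A$, by \eqref{eq:sizes1}--\eqref{eq:targets} and \eqref{eq:ratios}. Hence $c_0\le4V\lambda^2A\le4\lambda^3A$. By \eqref{eq:gap}, $\Delta<AM^2/32\le AV^2\le\lambda^3A$. So $K<H\lambda+6\lambda^3A=G\lambda$. On the other hand $\xi$ and $\eta$ vanish on $[2\lambda A,\infty)$ and $\xi^2+\eta^2\le(1+(m-1)^2)W^2\le V^2$, so $c_0\ge-\lambda AV^2>-H\lambda$.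

(b) If $J_{\mathrm e}$ is tardy, its own term in \eqref{eq:cost} is $G\lambda$. If $J_{\mathrm e}$ and $J_{\mathrm t}$ are both early, their pair costs $G\lambda$. All terms are nonnegative, so in either case the cost exceeds $K$.

(c) By \eqref{eq:ratios}, the pair of $J_{\mathrm e}$ and $j\in\mathcal E$ costs $\min(Gp_j,\lambda p_jr_j)=\lambda\beta_j$, and the pair of $J_{\mathrm t}$ and $j\in\mathcal T$ costs $\min(Hp_j,\lambda p_js_j)=\lambda\gamma_j$. The own term of $J_{\mathrm t}$ is $H\lambda$. The remaining terms form $\mathrm{cost}(\mathcal E,\mathcal T)$. Apply Lemma~\ref{lem:square}.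
\end{proof}

The corrections blur each row level to an interval. Let $Z=\bigcup_i[\rho_i-\varepsilon,\rho_i+\varepsilon]$, a set of measure at most $6m\varepsilon$. If $t\notin Z$, then $|t-\rho_i|>\varepsilon\ge|r_{ik}-\rho_i|$, and therefore
\begin{equation}\label{eq:offZ}
r_{ik}>t\iff\rho_i>t\qquad(t\notin Z).
\end{equation}
Let $\alpha_1>\dots>\alpha_z$ be the distinct values among the $a_i$, and let $\rho(\alpha)=S+A(M\alpha+h)$, so that $\rho_i=\rho(a_i)$. Figure~\ref{fig:levels} shows the levels.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!40] (6.75,-0.15) rectangle (7.25,0.15);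
\fill[gray!40] (8.95,-0.15) rectangle (9.45,0.15);
\fill[gray!40] (11.25,-0.15) rectangle (11.75,0.15);
\draw[->] (0,0) -- (12.4,0) node[right] {$t$};
\draw (0,0.12) -- (0,-0.12) node[below] {$0$};
\draw (2.4,0.12) -- (2.4,-0.12) node[below] {$S$};
\draw (3.1,0.12) -- (3.1,-0.12) node[below] {$s_1$};
\draw (3.8,0.12) -- (3.8,-0.12) node[below] {$s_2$};
\draw (5.2,0.12) -- (5.2,-0.12) node[below] {$s_m$};
\draw (7,0.15) -- (7,-0.15) node[below] {$\rho(\alpha_z)$};
\draw (9.2,0.15) -- (9.2,-0.15) node[below] {$\rho(\alpha_{z-1})$};
\draw (11.5,0.15) -- (11.5,-0.15) node[below] {$\rho(\alpha_1)$};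
\node at (4.5,-0.4) {$\cdots$};
\node at (10.45,-0.4) {$\cdots$};
\draw[<->] (3.1,0.4) -- (3.8,0.4) node[midway,above] {$A$};
\draw[<->] (7,0.4) -- (9.2,0.4) node[midway,above] {$\ge AM$};
\end{tikzpicture}
\caption{The ratio axis of the reduction, not to scale. The tardy ratios $s_k$ of the columns are spaced $A$ apart, and the tardy profile is constant between them. The early ratios of the jobs whose item has value $\alpha$ lie in the shaded interval of radius $\varepsilon<A$ around $\rho(\alpha)$, and the early profile is constant between shaded intervals.}
\label{fig:levels}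
\end{figure}

\subsection{From a 3-partition to a cheap schedule}

Let item $i$ lie in bin $k(i)$, every bin holding three items of sum $B$. Let $\mathcal E=\{(i,k(i)):1\le i\le3m\}$, let $\mathcal T$ be the set of the other small jobs, and make $J_{\mathrm e}$ early and $J_{\mathrm t}$ tardy. We bound the terms of \eqref{eq:master}.

The tardy load of column $k$ is $m(MB-3k)-(MB-3k)=y_k^*$, so $Y=\eta$ everywhere. The last sum in \eqref{eq:master} is nonpositive by \eqref{eq:corr}. It remains to bound $\frac12\int(X-\xi)^2$.

Both $X$ and $\xi$ take values in $[0,V]$, so $Z$ contributes at most $\frac12\cdot6m\varepsilon\cdot V^2=A$. For $t\notin Z$, \eqref{eq:offZ} gives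
\[
X(t)-\xi(t)=\sum_{i:\ \rho_i>t}\Big(\frac{m+1}2-k(i)\Big).
\]
For $t<\rho(\alpha_z)$ the sum runs over all items and equals $\frac32m(m+1)-3\sum_kk=0$, because each bin holds three items. (Exactness matters here: this range has length more than $S=\lambda A$, and a difference of $1$ on $[0,S]$ would cost $\frac12\lambda A>AV^2>\Delta$.) For $t>\rho(\alpha_1)$ the sum is empty. The range in between has length $AM(\alpha_1-\alpha_z)<AMB/4$, since $B/4<a_i<B/2$, and on it the sum has absolute value at most $3m\cdot\frac{m-1}2\le\frac32m^2$. Its contribution is at most $\frac12\cdot\frac14AMB\cdot\frac94m^4=\frac9{32}AMBm^4\le\frac13AMBm^4$.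

By \eqref{eq:master} the cost is at most $H\lambda+c_0+\Delta=K$.

\subsection{From a cheap schedule to a 3-partition}

Take a partition of cost at most $K$. By Lemma~\ref{lem:large} it has the form treated in \eqref{eq:master}. By \eqref{eq:corr}, $\sum_{j\in\mathcal E}p_j\ell_j\ge-2\lambda V=-A$, so \eqref{eq:gap} gives
\[
\frac12\int(X-\xi)^2+\frac12\int(Y-\eta)^2\le\Delta+A<\frac{AM^2}{32}.
\]
A function of absolute value at least $M/4$ on an interval of length at least $A$ would alone contribute $\frac12A(M/4)^2=AM^2/32$. Hence:
\begin{equation}\label{eq:test}
\begin{array}{l}\text{if $X-\xi$ or $Y-\eta$ is equal to a constant $d$ on an}\\ \text{interval of length at least $A$, then $|d|<M/4$.}\end{array}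
\end{equation}
All loads are multiples of $M$ up to an error much smaller than $M$, so \eqref{eq:test} will give exact equations.

\emph{Columns.} For $t\in[s_k-A,s_k)$ we have $s_{k'}>t$ if and only if $k'\ge k$. So on this interval $Y-\eta$ is the constant $d_k=\sum_{k'\ge k}(y_{k'}-y_{k'}^*)$, where $y_k$ is the tardy load of column $k$. By \eqref{eq:test}, $|d_k|<M/4$; with $d_{m+1}=0$ we obtain $|y_k-y_k^*|=|d_k-d_{k+1}|<M/2$ for all $k$. Let $I_k=\{i:(i,k)\in\mathcal E\}$. Since $y_k=m(MB-3k)-\sum_{i\in I_k}(Ma_i-k)$,
\[
y_k^*-y_k=\sum_{i\in I_k}(Ma_i-k)-(MB-3k)=M\Big(\sum_{i\in I_k}a_i-B\Big)-k\big(|I_k|-3\big).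
\]
As $0\le|I_k|\le3m$ and $k\le m$, the last term is at most $3m^2<M/2$ in absolute value. So the integer $\sum_{i\in I_k}a_i-B$ has absolute value less than $1$:
\begin{equation}\label{eq:columns}
\sum_{i\in I_k}a_i=B\qquad(1\le k\le m).
\end{equation}
This is not yet a 3-partition. A single triple of sum $B$, chosen in every column, satisfies \eqref{eq:columns}. The early profile excludes such repetitions, up to an exchange of items of equal value.

\emph{Rows.} Let $\mu_l$ be the number of items of value $\alpha_l$, let $\mathcal E_l$ be the set of jobs $(i,k)\in\mathcal E$ with $a_i=\alpha_l$, and let $n_l=|\mathcal E_l|$. For $l<z$ the interval $(\rho(\alpha_{l+1})+\varepsilon,\rho(\alpha_l)-\varepsilon)$ has length at least $AM-2\varepsilon\ge A$; for $l=z$ take $(0,\rho(\alpha_z)-\varepsilon)$, of length at least $S-\varepsilon\ge A$. The $l$th interval is disjoint from $Z$, and on it $\rho_i>t$ if and only if $a_i\ge\alpha_l$. By \eqref{eq:offZ}, $X-\xi$ is there equal to the constant $d_l'=\sum_{l'\le l}b_{l'}$, where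
\[
b_l=\sum_{(i,k)\in\mathcal E_l}(M\alpha_l-k)-\mu_l\Big(M\alpha_l-\frac{m+1}2\Big)=M\alpha_l(n_l-\mu_l)-\Big(\sum_{(i,k)\in\mathcal E_l}k-\mu_l\frac{m+1}2\Big).
\]
By \eqref{eq:test}, $|d_l'|<M/4$; with $d_0'=0$ we obtain $|b_l|=|d_l'-d_{l-1}'|<M/2$. The last bracket is a difference of two numbers in $[0,3m^3]$, because $\mathcal E_l$ has at most $3m^2$ jobs, each with $k\le m$, and $\mu_l\le3m$. Therefore $M\alpha_l|n_l-\mu_l|<\frac M2+3m^3<M$, and $n_l=\mu_l$ for every $l$.

For each $l$ choose a bijection from the $\mu_l$ items of value $\alpha_l$ to $\mathcal E_l$, and put each item into the bin given by the column of its image. Every item is placed exactly once, and bin $k$ receives one item of value $a_i$ for each $i\in I_k$, so its sum is $B$ by \eqref{eq:columns}. The 3-Partition instance is a yes-instance, and Proposition~\ref{prop:claim} is proved.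

\section{Proofs of the hardness theorems}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:partition} a partition is a certificate, and \eqref{eq:cost} is evaluated in polynomial time, so the decision version is in $\mathcal{NP}$. Map a 3-Partition instance to the scheduling instance of Section~\ref{sec:reduction} with the threshold $\lfloor K\rfloor$. The optimal value is an integer, so by Proposition~\ref{prop:claim} the map preserves the answer. There are $3m^2+2$ jobs. By \eqref{eq:sizes1}, \eqref{eq:ratios} and Lemma~\ref{lem:large}(a), all numbers are nonnegative integers not exceeding $G\lambda$, which is bounded by a polynomial in $m$, $B$ and $q$. The targets are step functions with integer breakpoints and values in $\frac12\mathbb Z$, so $K$ and each value $\ell_{ik}(\rho_i+\delta)$ at an integer $\delta$ are computed exactly, and $\delta_{ik}$ is found by binary search because $\ell_{ik}(r)$ is increasing. The instance can thus be written in unary in time polynomial in $m$, $B$ and $q$. With $q=1$ this is a polynomial reduction from 3-Partition in unary to the scheduling problem in unary.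
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
(a) The cancellation that determined the construction already keeps the two ratios of a job close. By \eqref{eq:ratios} and \eqref{eq:sizes2},
\[
1<\frac{\beta_{ik}}{\gamma_{ik}}=1+\frac{r_{ik}-s_k}{s_k}\le1+\frac{A(V+1)}{S}=1+\frac{V+1}\lambda\le1+\frac1q .
\]
For $J_{\mathrm e}$ the quotient $\beta/\gamma$ is $1$, and for $J_{\mathrm t}$ it is $G/H=1+\frac1q$. The reduction is polynomial in $m$, $B$ and $q$, so it applies for fixed $q$ and for $q$ polynomial in the unary size of the 3-Partition instance.

(b) Let $D\ge P$ be given. A schedule for this due date is also feasible when the due date is a variable, so the optimum for the given $D$ is at least the optimum with variable due date. Conversely, take the schedule of Lemma~\ref{lem:partition}(b) for an optimal partition. Its due date is $\sum_{j\in\mathcal E}p_j\le P\le D$. Shift all jobs and the due date to the right until the due date equals $D$; no earliness or tardiness changes. This is where $D\ge P$ is used: for a smaller $D$ the shift could be to the left, past time $0$. The two optima coincide, and the reduction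 works with $D=P$.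

For the last claim, let $\mathrm{OPT}$ be the optimal value and $U=P\sum_j\gamma_j$. In all these problems $\mathrm{OPT}$ is the optimum with variable due date, hence an integer, and $\mathrm{OPT}\le U$, because with due date $0$ and no idle time every job has $E_j=0$ and $T_j\le P$. An FPTAS run with $\nu=1/(U+1)$ returns a schedule of value at most $\mathrm{OPT}+U/(U+1)<\mathrm{OPT}+1$. Lemma~\ref{lem:partition}(a) turns it into a partition whose cost is an integer in $[\mathrm{OPT},\mathrm{OPT}+1)$, hence equal to $\mathrm{OPT}$. The running time is polynomial in the unary length of the input. For a strongly $\mathcal{NP}$-hard problem this implies $\mathcal P=\mathcal{NP}$.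
\end{proof}

\begin{remark}
The instances of the reduction have exactly $m+2$ tardy ratios, namely $s_1,\dots,s_m$, $H/\lambda$ and $G/\lambda$. The recursion of Theorem~\ref{thm:dp} stores one load for each of them: it enumerates the possible loads of the $m$ bins, and the exponent $\kappa$ in its running time grows with $m$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{GJ}
Garey and Johnson, 1979.

\bibitem{source}
\emph{Scheduling with common due date assignment to minimize generalized weighted earliness-tardiness penalties},
doi:10.1007/s11590-019-01462-5,
\texttt{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/s11590-019-01462-5.pdf}.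

\end{thebibliography}
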